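\title{A six-dimensional space of $13\times 13$ matrices of constant rank nine}

\begin{abstract}
Let $d(r,n)$ be the largest dimension of a linear space of complex $n\times n$ matrices in which every nonzero matrix has rank exactly $r$. A conjecture of Ellia and Menegatti predicts that $d(r,n)=n-r+1$ whenever $\frac n2+1<r<\frac{2n+2}{3}$. We disprove it by constructing, from the exterior algebra of $\mathbb C^6$, a six-dimensional space of $13\times13$ matrices of constant rank $9$. Using Chern classes of the kernel, image and cokernel bundles, we show that $d(9,13)=6$ and that the conjecture holds for all $n\le 12$.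
\end{abstract}

\section{Spaces of constant rank}\label{sec:intro}

Let $1\le r\le n$. A linear subspace $A\subseteq M_n(\mathbb C)$ has \emph{constant rank $r$} if every nonzero matrix in $A$ has rank exactly $r$, and $d(r,n)$ denotes the largest dimension of such a subspace. Thus $d(r,n)-1$ is the largest dimension of a projective linear space that lies in the variety of matrices of rank at most $r$ and misses the subvariety of matrices of rank at most $r-1$. The second condition is the restrictive one. For example, $d(n,n)=1$: if $X$ is invertible and $Y$ is not a multiple of $X$, then $\det(Y-tX)$ has a root $t$, and $Y-tX$ is a nonzero singular matrix.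

\begin{lemma}\label{lem:lower}
For $1\le r\le n$ we have $d(r,n)\ge n-r+1$.
\end{lemma}

\begin{proof}
Multiplication by a polynomial $\pi$ of degree at most $n-r$ maps the polynomials of degree less than $r$ to the polynomials of degree less than $n$. This map is linear in $\pi$ and injective for $\pi\neq0$. Its matrix is an $n\times r$ Toeplitz matrix of rank $r$, and appending $n-r$ zero columns gives a space of constant rank $r$ and dimension $n-r+1$.
\end{proof}

The matrices in this space share one kernel, and no space with a common kernel does better. Such a space $A$ is a space of $n\times r$ matrices of rank $r$. The $n$ equations $Xy=0$ for $([X],[y])\in\mathbb P(A)\times\mathbb P^{r-1}$ are hyperplane sections in the Segre embedding, so they have a common solution as soon as $(\dim A-1)+(r-1)\ge n$; hence $\dim A\le n-r+1$. By transposition the same bound holds when the image is common. It is therefore natural to guess $n-r+1$ as the typical value of $d(r,n)$, and a larger space must have kernels and images that both move with the matrix.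

Such spaces exist. A nonzero skew-symmetric $3\times3$ matrix has rank $2$, so $d(2,3)\ge3$. More generally, let $n\ge3$ be odd and let $\mathfrak{sl}_2$ act on binary forms of degree $n-1$ in $\xi,\zeta$. A nonzero element is conjugate either to a nonzero multiple of $\xi\partial_\xi-\zeta\partial_\zeta$, whose kernel is spanned by $(\xi\zeta)^{(n-1)/2}$, or to $\xi\partial_\zeta$, whose kernel is spanned by $\xi^{n-1}$. Hence $d(n-1,n)\ge 3>2$ for odd $n$. For $n=3$ the rank is below $\frac n2+1$; for $n\ge5$ it is at least $\frac{2n+2}3$, with equality for $n=5$. The following conjecture, as stated in \cite{lecture}, says that nothing of this kind happens in between.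

\medskip
\noindent\textbf{Conjecture (Ellia--Menegatti).} \emph{If $\frac{2n+2}{3}>r>\frac n2+1$, then $d(r,n)=n-r+1$.}
\medskip

The pair $(n,r)=(13,9)$ lies in this range, since $\frac{28}3>9>\frac{15}2$, and there $n-r+1=5$.

\begin{theorem}\label{thm:example}
There is a $6$-dimensional space of $13\times13$ matrices of constant rank $9$. Thus $d(9,13)\ge6$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] $d(9,13)=6$.
\item[(b)] If $n\le12$ and $\frac{2n+2}{3}>r>\frac n2+1$, then $d(r,n)=n-r+1$. Thus $13$ is the smallest $n$ for which the conjecture fails.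
\end{itemize}
\end{theorem}

We do not decide whether there are counterexamples other than $(13,9)$.

The construction starts from a wedge product pairing of constant rank and then removes rows and columns without lowering the rank; it occupies Sections \ref{sec:cut} and \ref{sec:example} and uses only multilinear algebra. The upper bounds come from vector bundles on $\mathbb P(A)$: Section \ref{sec:chern} collects the equations and inequalities satisfied by their Chern classes, and Sections \ref{sec:a} and \ref{sec:b} show that these conditions, with one geometric argument for $(n,r)=(7,5)$, exclude larger spaces.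

\section{Wedge pairings and cutting}\label{sec:cut}

We view a matrix as a bilinear form $M\colon X\times Y\to\mathbb C$. Its \emph{left radical} is $R=\{\beta\in X: M(\beta,\cdot)=0\}$, its \emph{right radical} is $D=\{\tau\in Y: M(\cdot,\tau)=0\}$, and $\operatorname{rk}M=\dim X-\dim R=\dim Y-\dim D$. Restricting to subspaces makes the matrix smaller. The following lemma says when the rank survives.

\begin{lemma}\label{lem:cut}
If $X'\subseteq X$ and $Y'\subseteq Y$ satisfy $X'+R=X$ and $Y'+D=Y$, then $M|_{X'\times Y'}$ has the same rank as $M$. For a hyperplane $X'=\ker\alpha$, the condition $X'+R=X$ means that $\alpha$ does not vanish identically on $R$, and likewise on the right.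
\end{lemma}

\begin{proof}
The form $M$ induces a perfect pairing $X/R\times Y/D\to\mathbb C$, and $X'$, $Y'$ surject onto the two factors. If $\beta\in X'$ annihilates $Y'$, it annihilates $Y'+D=Y$, so $\beta\in R$. The rank of the restriction is therefore $\dim X'/(X'\cap R)=\dim X/R$. The second statement holds because a hyperplane together with any vector outside it spans $X$.
\end{proof}

For a family $M_x$ of forms, linear in $x$, the difficulty is that one linear form $\alpha$ must be nonzero on every radical $R_x$ at once.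

Let $V$ be a vector space of dimension $N$, with $\Lambda^NV$ identified with $\mathbb C$. We use two facts, both read off from a basis of monomials.
\begin{itemize}
\item[(E1)] The pairing $\Lambda^iV\times\Lambda^{N-i}V\to\Lambda^NV$ is perfect.
\item[(E2)] If $x_1,\dots,x_p\in V$ are independent and $\gamma\in\Lambda^iV$, then $x_1\wedge\dots\wedge x_p\wedge\gamma=0$ if and only if $\gamma\in\sum_\nu x_\nu\wedge\Lambda^{i-1}V$.
\end{itemize}
Each $x\in V$ gives a form $(\beta,\tau)\mapsto x\wedge\beta\wedge\tau$ on $\Lambda^iV\times\Lambda^{N-1-i}V$. By (E1) and (E2), for $x\ne0$ its left radical is $x\wedge\Lambda^{i-1}V$, whose dimension does not depend on $x$. So these forms have constant rank. For $N=3$ and $i=1$ they are the skew-symmetric $3\times3$ matrices. The next case already shows how cutting succeeds and how it fails.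

\begin{example}\label{ex:four}
Let $V=\mathbb C^4$ with basis $e_1,e_2,f_1,f_2$, and consider $M_x(v,\tau)=x\wedge v\wedge\tau$ on $V\times\Lambda^2V$. These are $4\times6$ matrices of rank $3$, with left radical $\mathbb Cx$ and right radical $x\wedge V$. No row can be removed, since a linear form on $V$ vanishes at some $x\ne0$. A linear form on $\Lambda^2V$ is an alternating form on $V$, and it is nonzero on every $x\wedge V$ exactly when it is nondegenerate. Take $\omega=e_1\wedge f_1+e_2\wedge f_2$ and the form $\sigma(\tau)=\tau\wedge\omega$. It is nondegenerate: if $x\wedge v\wedge\omega=0$ for all $v$, then $x\wedge\omega=0$, so $\omega=x\wedge a$ by (E2), contradicting $\omega\wedge\omega\ne0$. By Lemma \ref{lem:cut} we may restrict to $P=\{\tau:\tau\wedge\omega=0\}$. In the basis $e_1,e_2,f_1,f_2$ of $V$ and the basis $e_1\wedge e_2$, $f_1\wedge f_2$, $e_1\wedge f_2$, $e_2\wedge f_1$, $e_1\wedge f_1-e_2\wedge f_2$ of $P$, with volume form $e_1\wedge e_2\wedge f_1\wedge f_2$, the matrix of $x=u_1e_1+u_2e_2+w_1f_1+w_2f_2$ is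
\[
\begin{pmatrix}
0&-u_2&0&-w_2&-w_1\\
0&u_1&-w_1&0&w_2\\
-w_2&0&u_2&0&u_1\\
w_1&0&0&u_1&-u_2
\end{pmatrix}.
\]
Adding a zero row gives $d(3,5)\ge4>3$; the pair $(5,3)$ lies below the range of the conjecture. A second column cannot be removed. The right radical is now $D_x=\{x\wedge v:\sigma(x\wedge v)=0\}$. Extend a given linear form $\eta$ on $P$ to $\Lambda^2V$ and choose $\lambda$ with $\det(\eta-\lambda\sigma)=0$. For $x\ne0$ in the kernel of the alternating form $\eta-\lambda\sigma$, the form $\eta$ vanishes on $D_x$.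
\end{example}

The counterexample is the analog of this construction in dimension six, where both a row and a column can still be removed after passing to $P$.

\section{The space of size 13}\label{sec:example}

Let $V=\mathbb C^6$ with basis $e_1,e_2,e_3,f_1,f_2,f_3$, and let
\[
\omega=e_1\wedge f_1+e_2\wedge f_2+e_3\wedge f_3,\qquad P=\{\tau\in\Lambda^3V:\tau\wedge\omega=0\}.
\]
For $x\in V$ define
\[
M_x\colon\Lambda^2V\times P\to\Lambda^6V=\mathbb C,\qquad M_x(\beta,\tau)=x\wedge\beta\wedge\tau .
\]
On all of $\Lambda^2V\times\Lambda^3V$ this formula gives $15\times20$ matrices with left radical $x\wedge V$, hence of rank $10$. Restricting to $P$ will remove six columns and lower the rank by one, and in return the row of $\omega$ becomes zero.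

\begin{lemma}\label{lem:rank}
We have $\dim P=14$. For $x\neq0$, the form $M_x$ has rank $9$, left radical $R_x=\mathbb C\omega\oplus(x\wedge V)$, and right radical $D_x=\{\tau\in P:x\wedge\tau=0\}$.
\end{lemma}

\begin{proof}
First, $x\wedge v\wedge\omega\neq0$ whenever $x,v$ are independent. Otherwise $\omega=x\wedge a+v\wedge b$ by (E2). Both summands have square zero and commute, so $\omega^3=0$, whereas $\omega^3=6\,e_1\wedge f_1\wedge e_2\wedge f_2\wedge e_3\wedge f_3$. In particular $v\mapsto v\wedge\omega$ is injective, and $\dim(V\wedge\omega)=6$.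

By (E1), $\tau\wedge\omega=0$ if and only if $v\wedge\omega\wedge\tau=0$ for all $v$. So $P$ is the annihilator of $V\wedge\omega$ under the perfect pairing $\Lambda^3V\times\Lambda^3V\to\mathbb C$. Therefore $\dim P=20-6=14$, and the annihilator of $P$ is $V\wedge\omega$.

Consequently $\beta\in R_x$ if and only if $x\wedge\beta=v\wedge\omega$ for some $v$. In that case $x\wedge v\wedge\omega=0$, so $v=cx$ with $c\in\mathbb C$, and $x\wedge(\beta-c\omega)=0$ gives $\beta\in\mathbb C\omega+x\wedge V$ by (E2). Conversely, $\omega$ and $x\wedge V$ lie in $R_x$. The sum is direct because elements of $x\wedge V$ have square zero and $\omega$ does not. Since $x\wedge V\cong V/\mathbb Cx$, we get $\dim R_x=6$ and $\operatorname{rk}M_x=15-6=9$. The description of $D_x$ is (E1) for $\Lambda^2V\times\Lambda^4V$.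
\end{proof}

Discarding the row of $\omega$ leaves a $6$-dimensional space of $14\times14$ matrices of rank $9$. This only matches the value $14-9+1=6$ of Lemma \ref{lem:lower}. The gain comes from removing one more row and one more column.

For the row we need a linear form on $\Lambda^2V/\mathbb C\omega$, that is, an alternating form $\alpha$ with $\alpha(\omega)=0$, and as in Example \ref{ex:four} it must be nondegenerate. Let $\alpha$ take the values $1,1,-2$ on $e_1\wedge f_1$, $e_2\wedge f_2$, $e_3\wedge f_3$ and the value $0$ on the other twelve basis monomials. The three values sum to zero, so $\alpha(\omega)=0$, and all three are nonzero, so $\alpha$ is nondegenerate. Let $B\subset\Lambda^2V$ be spanned by those twelve monomials and $e_1\wedge f_1-e_2\wedge f_2$. Then $\dim B=13$ and $\ker\alpha=B\oplus\mathbb C\omega$.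

\begin{lemma}\label{lem:rows}
$B+R_x=\Lambda^2V$ for all $x\neq0$.
\end{lemma}

\begin{proof}
The sum contains $B+\mathbb C\omega=\ker\alpha$, and it contains $x\wedge V$, on which $\alpha$ is nonzero by nondegeneracy.
\end{proof}

For the column we need a linear form $\eta$ on $P$ that is nonzero on every $D_x$, so we need a supply of elements of $D_x$. Decomposable ones come from the Lagrangian subspaces through $x$, and most of these are graphs of symmetric matrices. Concretely, for a symmetric $3\times3$ matrix $S$ put
\[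
v_i=e_i+\sum_jS_{ij}f_j,\qquad \tau_S=v_1\wedge v_2\wedge v_3 .
\]
Symmetry gives $\sum_{i,j}S_{ij}f_j\wedge f_i=0$, hence $\omega=\sum_iv_i\wedge f_i$ and $\tau_S\in P$. The coefficient of $e_1\wedge e_2\wedge e_3$ in $\tau_S$ is $1$, which suggests taking that coefficient for $\eta$. This fails for $x=f_1$, since $D_{f_1}\subset f_1\wedge\Lambda^2V$ has no such term. We therefore let $\eta(\tau)$ be the coefficient of $e_1\wedge e_2\wedge e_3$ plus the coefficient of $f_1\wedge f_2\wedge f_3$ in $\tau$, so that
\[
\eta(\tau_S)=1+\det S,\qquad \eta(f_1\wedge f_2\wedge f_3)=1,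
\]
and we put $P'=P\cap\ker\eta$. Since $f_1\wedge f_2\wedge f_3\in P$, we have $\dim P'=13$.

\begin{lemma}\label{lem:columns}
$P'+D_x=P$ for all $x\ne0$.
\end{lemma}

\begin{proof}
We must find $\tau\in D_x$ with $\eta(\tau)\neq0$. Write $x=\sum u_ie_i+\sum w_if_i$ with $u,w\in\mathbb C^3$. If $u=0$, take $\tau=f_1\wedge f_2\wedge f_3$. Let $u\neq0$. If $S$ is symmetric with $Su=w$, then $x=\sum u_iv_i$, so $\tau_S\in D_x$. It suffices to find such an $S$ with $\det S=0$. If $w^Tu\neq0$, take $S=(w^Tu)^{-1}ww^T$, of rank $1$. If $w^Tu=0$, choose $\varphi\in\mathbb C^3$ with $\varphi^Tu=1$ and take $S=w\varphi^T+\varphi w^T$, of rank at most $2$. In both cases $Su=w$ and $\eta(\tau_S)=1$.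
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:example}]
By Lemmas \ref{lem:cut}, \ref{lem:rank}, \ref{lem:rows} and \ref{lem:columns}, the form $M_x|_{B\times P'}$ has rank $9$ for every $x\ne0$. The map $x\mapsto M_x|_{B\times P'}$ is linear, and it is injective because a form of rank $9$ is nonzero. In bases of $B$ and $P'$ its image is a $6$-dimensional space of $13\times13$ matrices of constant rank $9$.
\end{proof}

To write the matrices down, one may use the following basis of $P'$: the element $e_1\wedge e_2\wedge e_3-f_1\wedge f_2\wedge f_3$ and, for each $i$ with $\{i,j,l\}=\{1,2,3\}$ and $j<l$, the four elements $e_j\wedge e_l\wedge f_i$, $e_i\wedge f_j\wedge f_l$, $e_i\wedge(e_j\wedge f_j-e_l\wedge f_l)$ and $f_i\wedge(e_j\wedge f_j-e_l\wedge f_l)$.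

\section{Chern classes of a space of constant rank}\label{sec:chern}

Let $A\subset M_n(\mathbb C)$ have constant rank $r<n$ and dimension $m+1$, and put $k=n-r$. On $\mathbb P^m=\mathbb P(A)$, the projective space of lines in $A$, the matrix entries are linear forms and define a map $\mathcal O^n\to\mathcal O(1)^n$, which at the point $[X]$ is $X$ up to a scalar. Because the rank is the same at every point, the kernel $K$, the image $E$ and the cokernel $C$ are vector bundles, of ranks $k,r,k$, with exact sequences
\[
0\to K\to\mathcal O^n\to E\to0,\qquad 0\to E\to\mathcal O(1)^n\to C\to0 .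
\]
This is the only place where constant rank is used. Positivity is available for quotients of trivial bundles, so we dualize and twist: put $F=K^*$, $F'=C(-1)$ and $E'=E^*(1)$. Then
\begin{align}
&0\to F^*\to\mathcal O^n\to E\to0, &&0\to E^*\to\mathcal O^n\to F\to0,\label{eq:seqF}\\
&0\to F'^*\to\mathcal O^n\to E'\to0, &&0\to E'^*\to\mathcal O^n\to F'\to0.\label{eq:seqG}
\end{align}
The first sequence in \eqref{eq:seqG} is the kernel--image sequence of the transposed space, so transposition interchanges $(F,E)$ and $(F',E')$.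

Let $h$ be the hyperplane class. Since $H^{2i}(\mathbb P^m,\mathbb Z)=\mathbb Zh^i$, we regard the Chern class $c_i(W)$ of a bundle $W$ as an integer for $0\le i\le m$. Recall that the total Chern class is multiplicative in exact sequences, that $c_i(W)=0$ for $i>\operatorname{rk}W$, that $c_i(W^*)=(-1)^ic_i(W)$, and that $c(W(1))=\sum_jc_j(W)h^j(1+h)^{\rho-j}$ if $W$ has rank $\rho$. Write
\[
c_i=c_i(F),\qquad s_i=c_i(E),\qquad c'_i=c_i(F'),\qquad s'_i=c_i(E').
\]
By \eqref{eq:seqF}, $c(E)c(F^*)=1$, which is the recursion
\begin{equation}\label{eq:rec}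
s_0=1,\qquad s_i=c_1s_{i-1}-c_2s_{i-2}+c_3s_{i-3}-c_4s_{i-4}+\cdots\quad(1\le i\le m).
\end{equation}
Thus $s_1=c_1$, $s_2=c_1^2-c_2$, $s_3=c_1^3-2c_1c_2+c_3$. By \eqref{eq:seqG} the same recursion links $s'_i$ and $c'_i$.

\subsection*{Linear equations}
The classes of $F'$ are determined by those of $F$. When $m>k$, the vanishing of $c_j(F')$ for $j>k$ imposes $m-k$ equations.

\begin{lemma}\label{lem:relation}
For $0\le j\le m$,
\begin{equation}\label{eq:relation}
c'_j=\sum_{i=0}^{j}(-1)^ic_i\binom{r+j-1}{j-i}.
\end{equation}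
In particular $c_1+c'_1=r$, the right side of \eqref{eq:relation} vanishes for $k<j\le m$, and if $m>k$, then
\begin{equation}\label{eq:main}
\sum_{i=0}^k(-1)^ic_i\binom{n}{k+1-i}=0 .
\end{equation}
\end{lemma}

\begin{proof}
We compute $c(C)$ twice. The exact sequences give $c(C)=(1+h)^nc(K)=(1+h)^n\sum_i(-1)^ic_ih^i$, and $C=F'(1)$ gives $c(C)=\sum_jc'_jh^j(1+h)^{k-j}$. Divide by $(1+h)^k$ and set $y=h/(1+h)$, so that $1+h=(1-y)^{-1}$ and $h=y(1-y)^{-1}$. Modulo $y^{m+1}$,
\[
\sum_jc'_jy^j=\sum_i(-1)^ic_iy^i(1-y)^{-r-i}.
\]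
The coefficient of $y^{j-i}$ in $(1-y)^{-r-i}$ is $\binom{r+j-1}{j-i}$. Equation \eqref{eq:main} is the case $j=k+1$.
\end{proof}

\begin{example}
For $k=1$ and $m=2$, equation \eqref{eq:main} reads $\binom n2-nc_1=0$, so $c_1=\frac{n-1}2$ and $n$ is odd. Hence $d(n-1,n)=2$ for even $n$, and the parity condition in the $\mathfrak{sl}_2$ example of Section \ref{sec:intro} is necessary.
\end{example}

\subsection*{Inequalities}
For larger $k$ the equations have many integer solutions, and inequalities are needed to bound them.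

\begin{lemma}\label{lem:positive}
Let $W$ be a quotient bundle of a trivial bundle $\mathcal O^N$ on $\mathbb P^m$, and let $w_i=c_i(W)$, $w_{-1}=0$. Then $w_pw_q\ge w_{p+1}w_{q-1}$ whenever $p\ge q\ge0$ and $p+q\le m$ (for $q=0$ the right side is read as $0$).
\end{lemma}

\begin{proof}
Let $\rho=\operatorname{rk}W$. If $p>\rho$, both sides are zero, so let $p\le\rho$. Adding trivial summands that map to zero, we may assume $N-\rho\ge2$. The surjection $\mathcal O^N\to W$ defines a morphism $f$ from $\mathbb P^m$ to the Grassmannian $\mathrm{Gr}$ of $\rho$-dimensional quotients of $\mathbb C^N$, with $W=f^*Q$ for the universal quotient bundle $Q$. Giambelli's formula states that for a partition $\lambda$ with at most $N-\rho$ parts, each at most $\rho$, the determinant $\det(c_{\lambda_i+j-i}(Q))$ is the class of a Schubert variety $Z_\lambda\subseteq\mathrm{Gr}$ of codimension $|\lambda|$. For $\lambda=(p,q)$ the determinant is $c_p(Q)c_q(Q)-c_{p+1}(Q)c_{q-1}(Q)$. The connected group $GL_N$ acts transitively on $\mathrm{Gr}$. By Kleiman's transversality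 theorem, for general $g\in GL_N$ the preimage $f^{-1}(gZ_\lambda)$ is empty or of pure codimension $|\lambda|$, and $f^*[Z_\lambda]=f^*[gZ_\lambda]$ is the class of an effective cycle supported on it. Such a class is a nonnegative multiple of $h^{p+q}$.
\end{proof}

All four bundles in \eqref{eq:seqF} and \eqref{eq:seqG} are quotients of $\mathcal O^n$. Taking $(p,q)=(i,0)$, $(i,1)$, $(2,2)$ we obtain
\begin{itemize}
\item[(P1)] $c_i\ge0$ and $s_i\ge0$ for $i\le m$;
\item[(P2)] $c_{i+1}\le c_1c_i$ and $s_{i+1}\le s_1s_i$ for $1\le i\le m-1$;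
\item[(P3)] $c_1c_3\le c_2^2$ and $s_1s_3\le s_2^2$ if $m\ge4$;
\end{itemize}
and the same for $c'_i$, $s'_i$. The inequalities for $s_i$ are what make the search finite: $s_2\ge0$ bounds $c_2$, and the higher $s_i$ impose conditions even in degrees $i>k$, where $c_i=0$.

\begin{lemma}\label{lem:b}
Suppose $m>k$. After transposing $A$ if necessary, $b:=c_1$ satisfies $1\le b\le r/2$.
\end{lemma}

\begin{proof}
Since $c_1+c'_1=r$, transposition achieves $b\le r/2$. If $b=0$, then (P1) and (P2) give $c_i=0$ for $1\le i\le k$, and \eqref{eq:main} becomes $\binom n{k+1}=0$, which is false since $k+1\le n$.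
\end{proof}

\subsection*{A congruence}
Three numerical cases on $\mathbb P^4$ will satisfy the inequalities that we test; they are excluded by integrality of the Euler characteristic.

\begin{lemma}\label{lem:rr}
Let $W$ be a bundle of rank $3$ on $\mathbb P^4$ with Chern classes $w_1,w_2,w_3$. Put
\[
p_1=w_1,\quad p_2=w_1p_1-2w_2,\quad p_3=w_1p_2-w_2p_1+3w_3,\quad p_4=w_1p_3-w_2p_2+w_3p_1 .
\]
Then $24$ divides $p_4+10p_3+35p_2+50p_1$.
\end{lemma}

\begin{proof}
By Newton's identities $p_i$ is the $i$-th power sum of the Chern roots, so the Chern character is $3+\sum_ip_ih^i/i!$. By the Hirzebruch--Riemann--Roch theorem, $\chi(W)$ is a fixed linear function of the rank and $p_1,\dots,p_4$. The line bundles $\mathcal O(t)$, for which $p_i=t^i$ and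
\[
\chi(\mathcal O(t))=\binom{t+4}4=\tfrac1{24}(t^4+10t^3+35t^2+50t+24),
\]
determine its coefficients. So $\chi(W)=\frac1{24}(p_4+10p_3+35p_2+50p_1)+3$, and this is an integer.
\end{proof}

\section{The upper bound $d(9,13)\le6$}\label{sec:a}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a)]
By Theorem \ref{thm:example} it suffices to exclude a space of dimension $7$; a larger space would contain one. Here $m=6$, $k=4$, and $1\le b\le4$ by Lemma \ref{lem:b}. Lemma \ref{lem:relation} gives two equations. For $j=5$ the binomial coefficients are $1287,715,286,78,13$, and for $j=6$ they are $3003,2002,1001,364,91$. Dividing by $13$ and by $91$,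
\begin{equation}\label{eq:two}
99-55b+22c_2-6c_3+c_4=0,\qquad 33-22b+11c_2-4c_3+c_4=0 .
\end{equation}
The difference is $66-33b+11c_2-2c_3=0$, so $11$ divides $c_3$. With an integer $a\ge0$,
\[
c_3=11a,\qquad c_2=3b-6+2a,\qquad c_4=33-11b+22a .
\]
If $b=1$, then $c_3\le c_1c_2$ reads $11a\le2a-3$, which is false. If $b=2$, it reads $11a\le4a$, so $a=0$, and then $c_4=11>0=c_1c_3$. If $b=3$, then $s_2=6-2a\ge0$ gives $a\le3$. If $b=4$, then $c_4=22a-11\ge0$ gives $a\ge1$, and $s_3=64-8(6+2a)+11a=16-5a\ge0$ gives $a\le3$. Seven cases remain. The table lists them with the values of $s_i$ from \eqref{eq:rec} and a violated inequality.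
\[
\begin{array}{cc|l|l|l}
b&a&(c_1,c_2,c_3,c_4)&(s_1,s_2,\dots)&\text{violated}\\\hline
3&0&(3,3,0,0)&(3,6,9,9,0,-27)&s_6\ge0\\
3&1&(3,5,11,22)&(3,4,8)&s_1s_3\le s_2^2\\
3&2&(3,7,22,44)&(3,2,7)&s_1s_3\le s_2^2\\
3&3&(3,9,33,66)&(3,0,6)&s_1s_3\le s_2^2\\
4&1&(4,8,11,11)&(4,8,11,13,8,-39)&s_6\ge0\\
4&2&(4,10,22,33)&(4,6,6,19,16,-192)&s_6\ge0\\
4&3&(4,12,33,55)&(4,4,1,33)&s_4\le s_1s_3
\end{array}
\]
For instance, for $(b,a)=(4,1)$ we have $s_5=52-88+88-44=8$ and $s_6=32-104+121-88=-39$, and for $(4,2)$ we have $s_5=76-60+132-132=16$ and $s_6=64-190+132-198=-192$. Every case is impossible.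
\end{proof}

\begin{remark}
For a $6$-dimensional space only the first equation of \eqref{eq:two} is required, and the space of Theorem \ref{thm:example} shows how it is solved. Let $K$ be the bundle of left radicals $B\cap R_x$ on $\mathbb P^5=\mathbb P(V)$, and let $x^\perp=\{v:\alpha(x\wedge v)=0\}$. We have $\ker\alpha\cap R_x=\mathbb C\omega\oplus(x\wedge x^\perp)$, and the projection $\ker\alpha\to B$ along $\omega$ maps $x\wedge x^\perp$ isomorphically onto $B\cap R_x$. Hence $K\cong N(-1)$, where $N$ has fiber $x^\perp/\mathbb Cx$. The bundle with fiber $x^\perp$ is the kernel of a surjection $\mathcal O^6\to\mathcal O(1)$, so $c(N)=(1+h)^{-1}(1-h)^{-1}=1+h^2+h^4$ and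
\[
c(F)=c(N^*(1))=(1+h)^4+h^2(1+h)^2+h^4=1+4h+7h^2+6h^3+3h^4 .
\]
The left sides of \eqref{eq:two} are $99-220+154-36+3=0$ and $33-88+77-24+3=1$.
\end{remark}

\section{Matrices of size at most 12}\label{sec:b}

For $n=7,9,10,11,12$ the open interval $(\frac n2+1,\frac{2n+2}3)$ is $(4\frac12,5\frac13)$, $(5\frac12,6\frac23)$, $(6,7\frac13)$, $(6\frac12,8)$, $(7,8\frac23)$, and it contains exactly one integer. For $n\le2$ it is empty, and for $n=3,4,5,6,8$ it is $(2\frac12,2\frac23)$, $(3,3\frac13)$, $(3\frac12,4)$, $(4,4\frac23)$, $(5,6)$, with no integer. So the pairs $(n,r)$ in Theorem \ref{thm:sharp}(b) are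
\[
(7,5),\quad(9,6),\quad(10,7),\quad(11,7),\quad(12,8).
\]
By Lemma \ref{lem:lower} it suffices to exclude, for each pair, a space $A$ of constant rank $r$ and dimension $k+2$. Then $m=k+1$, we normalize $1\le b\le r/2$ by Lemma \ref{lem:b}, and \eqref{eq:main} is the only linear equation. With one equation instead of two, the inequalities for $F$ and $E$ leave a few survivors, which require Lemma \ref{lem:rr}, the transposed bundles, or geometry.

\subsection*{The pair $(7,5)$}
Here $k=2$, $m=3$, $b\le2$. Equation \eqref{eq:main} is $35-21b+7c_2=0$, so $c_2=3b-5\ge0$ and $(c_1,c_2)=(2,1)$. These are the Chern classes of $\mathcal O(1)^2$, so no numerical condition on $F$ alone can exclude them. We show that $F$ is this bundle, and then that seven sections are too few.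

\emph{Step 1: $F\cong\mathcal O(1)^2$.} A general section of a globally generated bundle of rank $\rho$ on a smooth complex variety has a zero scheme that is empty or smooth of codimension $\rho$, with class $c_\rho$. So a general section of $F$ vanishes on a smooth curve of degree $c_2=1$, a line $Z\subset\mathbb P^3$. Its Koszul complex $0\to\mathcal O\to F\to I_Z\otimes\Lambda^2F\to0$, twisted by $\mathcal O(-1)$, is
\begin{equation}\label{eq:koszul}
0\to\mathcal O(-1)\to F(-1)\to I_Z(1)\to0 .
\end{equation}
Since $H^1(\mathcal O(-1))=0$, the two linear forms that generate $I_Z(1)$ lift to sections of $F(-1)$. They define a map $\psi\colon\mathcal O^2\to F(-1)$ whose composite to $I_Z(1)$ is surjective. As $c_1(F(-1))=0$, the determinant of $\psi$ is a constant. Suppose it is zero. Then the image $J$ of $\psi$ is a torsion-free sheaf of rank at most one that surjects onto the rank-one sheaf $I_Z(1)$. The kernel of $J\to I_Z(1)$ is torsion, hence zero, so $J\cong I_Z(1)$ splits \eqref{eq:koszul}. A direct summand of a locally free sheaf is locally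 free, but $I_Z$ has rank one and needs two generators at points of $Z$. So $\det\psi$ is a nonzero constant and $\psi$ is an isomorphism.

\emph{Step 2: restriction to lines.} Let $\ell\subset A$ be any $2$-dimensional subspace and $L=\mathbb P(\ell)$. Every bundle on $\mathbb P^1$ is a sum of line bundles, so $E|_L=\bigoplus\mathcal O(a_i)$. Each $a_i\ge0$ because $E$ is a quotient of $\mathcal O^7$, and each $a_i\le1$ because $E$ embeds in $\mathcal O(1)^7$. Hence $H^1(E^*|_L)=0$, and the second sequence in \eqref{eq:seqF} shows that $\mathbb C^7\to H^0(F|_L)=\ell^*\otimes\mathbb C^2$ is onto.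

\emph{Step 3: a bad line.} The image of $\mathbb C^7\to H^0(F)=A^*\otimes\mathbb C^2$ has dimension at most $7<8$, so it is annihilated by a nonzero tensor $\theta=X_1\otimes\epsilon_1+X_2\otimes\epsilon_2$ in the dual space $A\otimes\mathbb C^2$. Choose $\ell$ containing $X_1$ and $X_2$; this is where $k=2$ is used. Then $\theta\in\ell\otimes\mathbb C^2$ annihilates the image of $\mathbb C^7$ in $\ell^*\otimes\mathbb C^2$, contradicting Step 2.

\subsection*{The pair $(9,6)$}
Here $k=3$, $m=4$, $b\le3$. Dividing $126-84b+36c_2-9c_3=0$ by $3$ gives $42-28b+12c_2-3c_3=0$. Thus $3\mid b$, so $b=3$ and $c_3=4c_2-14$. Then $s_2=9-c_2$ and $s_3=27-6c_2+c_3=13-2c_2$, and $c_3,s_3\ge0$ give $4\le c_2\le6$.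
\begin{itemize}
\item $(c_i)=(3,4,2)$: $(p_i)=(3,1,-3,-7)$, and $-7-30+35+150=148$ is not divisible by $24$.
\item $(c_i)=(3,5,6)$: $(p_i)=(3,-1,0,23)$, and $23+0-35+150=138$ is not divisible by $24$.
\item $(c_i)=(3,6,10)$: $s_2=3$, $s_3=1$, and $s_4=3-18+30=15>s_1s_3=3$.
\end{itemize}

\subsection*{The pair $(10,7)$}
Here $k=3$, $m=4$, $b\le3$. Dividing $210-120b+45c_2-10c_3=0$ by $5$ gives $42-24b+9c_2-2c_3=0$. So $c_2=2q$ and $c_3=21-12b+9q$ with $q\ge0$. If $b=1$, then $c_3=9+9q>2q=c_1c_2$. If $b=2$, then $c_3=9q-3\ge0$ gives $q\ge1$, and $c_1c_2-c_3=3-5q<0$. Let $b=3$. Then $c_3=9q-15\ge0$ and $s_2=9-2q\ge0$ give $2\le q\le4$, and $s_3=12-3q$.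
\begin{itemize}
\item $(c_i)=(3,4,3)$: $(p_i)=(3,1,0,5)$, and $5+0+35+150=190$ is not divisible by $24$.
\item $(c_i)=(3,6,12)$: $s_2=s_3=3$, and $s_4=9-18+36=27>s_1s_3=9$.
\item $(c_i)=(3,8,21)$: $s_2=1$, $s_3=0$, and $s_4=0-8+63=55>s_1s_3=0$.
\end{itemize}

\subsection*{The pair $(11,7)$}
Here $k=4$, $m=5$, $b\le3$. Dividing $462-330b+165c_2-55c_3+11c_4=0$ by $11$ gives
\[
c_4=5c_3-15c_2+30b-42 .
\]
If $b=1$, then $c_3\le c_2$ gives $c_4\le-10c_2-12<0$.

If $b=2$, then $c_4=5c_3-15c_2+18$, with $c_2\le4$ and $2c_3\le c_2^2$. For $c_2=0,1$ this forces $c_3=0$ and $c_4=18,3$, violating $c_4\le2c_3$. For $c_2=2,3,4$ it gives $c_3\le2,4,8$ and $c_4\le-2,-7,-2$.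

Let $b=3$. We use $y=c_2$ and $z=s_3$ as parameters, since then $s_5\ge0$ is an upper bound for $z$. We have $s_2=9-y$, $c_3=z+6y-27$, and
\begin{align*}
c_4&=5(z+6y-27)-15y+48=5z+15y-87,\\
s_4&=3z-y(9-y)+3c_3-c_4=z+y^2-6y+6,\\
s_5&=3s_4-yz+(9-y)c_3-3c_4=36+18y-3y^2-(2y+3)z .
\end{align*}
Here $0\le y\le9$ and $z\ge0$. From $c_3\ge0$ we get $z\ge27-6y$, and from $c_4\le3c_3$ we get $z\le3+\frac32y$; together, $y\ge4$.
\begin{itemize}
\item $y=4$: $s_5=60-11z\ge0$ gives $z\le5$, but $c_4=5z-27\ge0$ gives $z\ge6$.
\item $y=5$: $s_5=51-13z\ge0$ and $c_4=5z-12\ge0$ give $z=3$, so $(c_i)=(3,5,6,3)$. We pass to the transposed side. By \eqref{eq:relation}, $c'_1=4$, $c'_2=28-24+5=9$, $c'_3=84-108+45-6=15$, $c'_4=210-360+225-60+3=18$. By \eqref{eq:rec}, $(s'_1,\dots,s'_4)=(4,7,7,7)$ and $s'_5=28-63+105-72=-2<0$.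
\item $y=6$: $s_5=36-15z\ge0$ gives $z\le2$, but $s_4=z+6\le3z$ gives $z\ge3$.
\item $y=7$: $s_5=15-17z\ge0$ gives $z=0$, and then $s_4=13>s_1s_3=0$.
\item $y=8,9$: $s_5=-12-19z$ and $s_5=-45-21z$ are negative.
\end{itemize}

\subsection*{The pair $(12,8)$}
Here $k=4$, $m=5$, $b\le4$, and \eqref{eq:main} is $792-495b+220c_2-66c_3+12c_4=0$. All coefficients but the last are divisible by $11$, so $c_4=11t$ with $t\ge0$ and
\[
72-45b+20c_2-6c_3+12t=0 .
\]
In particular $b$ is even.

If $b=2$, then $-9+10c_2-3c_3+6t=0$, so $3\mid c_2$, and $c_2\le4$. For $c_2=0$ we get $c_3=0$ from $c_3\le c_1c_2$, and then $6t=9$, which is impossible. For $c_2=3$ we get $c_3=7+2t$, so $c_1c_3\ge14>9=c_2^2$.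

Let $b=4$. Then $-108+20c_2-6c_3+12t=0$, so $c_2=3q$ and $c_3=10q-18+2t$. The recursion \eqref{eq:rec} gives $s_2=16-3q$, hence $0\le q\le5$, and
\begin{align*}
s_3&=64-24q+c_3=46-14q+2t,\\
s_4&=4s_3-3q(16-3q)+4c_3-11t=112-64q+9q^2+5t,\\
s_5&=4s_4-3qs_3+(16-3q)c_3-44t=160-180q+48q^2+(8-12q)t .
\end{align*}
\begin{itemize}
\item $q=0$: $c_3\le c_1c_2=0$ gives $c_3=0$ and $t=9$, so $c_4=99>c_1c_3=0$.
\item $q=1$: $4c_3\le c_2^2=9$ gives $c_3\le2$, and $c_3=2t-8\ge0$ gives $t\ge4$, so $c_4\ge44>8\ge c_1c_3$.
\item $q=2$: $s_5=-8-16t<0$.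
\item $q=3$: $s_5=52-28t\ge0$ gives $t\le1$. If $t=0$, then $s_4=1$ and $s_5=52>s_1s_4=4$. If $t=1$, then $(c_i)=(4,9,14,11)$, and \eqref{eq:relation} gives $c'_1=4$, $c'_2=36-36+9=9$, $c'_3=120-180+90-14=16$, $c'_4=330-660+495-154+11=22$. By \eqref{eq:rec}, $(s'_1,\dots,s'_4)=(4,7,8,11)$ and $s'_5=44-72+112-88=-4<0$.
\item $q=4$: $s_2=4$, $s_3=2t-10$, $s_4=5t$. The inequality $s_4\le4s_3$ gives $t\ge14$, while $4s_3\le s_2^2=16$ gives $t\le7$.
\item $q=5$: $s_2=1$ and $0\le4s_3\le s_2^2$ give $s_3=2t-24=0$, so $t=12$ and $s_4=77>s_1s_3=0$.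
\end{itemize}

\medskip
In all five cases no space of dimension $n-r+2$ exists, so $d(r,n)=n-r+1$. Together with Theorem \ref{thm:example}, this proves Theorem \ref{thm:sharp}(b). \qed

\begin{thebibliography}{1}
\bibitem{lecture}
\texttt{https://staff.polito.it/ada.boralevi/Zanjan/Zanjan\_Lec2.pdf}
\end{thebibliography}
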